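\title{Reinforcing the traces of random walks from nest to food: normalized weights need not have a deterministic limit}

\begin{abstract}
Random walks are launched one after another from a vertex $N$ of a finite graph and stopped at a vertex $F$. Each walk uses the current edge weights, and afterwards every edge that it crossed gains weight one. It has been conjectured that the weight $W_n(e)$ of each edge after $n$ walks satisfies $W_n(e)/n\to c(e)$ almost surely with a deterministic $c(e)$, on every finite graph. We disprove this: on a suitable graph one normalized weight stays below a small threshold with positive probability and above a larger one with positive probability. The example works for all positive initial weights, and with unit initial weights $F$ can be a leaf at any prescribed distance at least $2$ from $N$. Conversely, if $F$ is a leaf adjacent to $N$, the normalized weights converge to deterministic constants, and we identify the edges with a positive limit.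
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite connected simple graph with two distinct marked vertices, the \emph{nest} $N$ and the \emph{food} $F$. Every edge $e$ carries a weight, initially $W_0(e)>0$, and $W_n(e)$ denotes its weight after $n$ walks. The $(n+1)$-st walk starts at $N$; from a vertex $v$ it crosses an edge $e$ incident to $v$ with probability proportional to $W_n(e)$; it stops when it reaches $F$. Then every edge that this walk crossed at least once has its weight increased by $1$, and all other weights are unchanged. Thus $W_n(e)-W_0(e)$ is the number of walks among the first $n$ that used $e$, and $W_n(e)/n$ is, up to $O(1/n)$, the fraction of walks that used $e$.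

According to \cite{report}, on a variety of examples this algorithm does not find geodesics between $N$ and $F$, but all the normalized weights converge almost surely to deterministic constants. The following is conjectured there.

\medskip
\noindent\textbf{Conjecture.} \emph{For every finite connected simple graph $G$ with marked vertices $N\ne F$ and all initial weights equal to $1$, there are deterministic constants $c(e)\in[0,\infty)$, $e\in E$, depending only on $(G,N,F)$, such that $W_n(e)/n\to c(e)$ almost surely for every $e\in E$.}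
\medskip

It is easy to see why one would guess this. For $x\in(0,\infty)^E$ let $p_e(x)$ be the probability that the walk from $N$ to $F$ with weights $x$ crosses $e$. This function is homogeneous of degree $0$, and $W_n(e)$ equals $W_0(e)+\sum_{k<n}p_e(W_k)$ plus a martingale with bounded increments, which is $o(n)$. So the noise averages out, $W_n/n$ is asymptotically the running average of $p(W_k/k)$, and a limit $c$ at which $p$ is continuous satisfies $c=p(c)$. In the simplest graphs there is no choice. If $G$ is a path with ends $N$ and $F$, then $c\equiv1$. If $G$ consists of the edge $NF$ and one more edge $e$ at $N$, then with $x_{NF}=1$ one has $p_e(x)=x_e/(1+x_e)$, whose only fixed point is $0$. Randomness can nevertheless survive if the map $p$ has two disjoint regions that it maps strictly into themselves: the first few walks, which are random, may then lead into either region, and the later fluctuations are too small to leave it. We construct a graph on which this happens.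

\begin{theorem}\label{thm:main}
For every $\mu\in(0,10^{-3}]$ there are a finite connected simple graph $G$, vertices $N\ne F$ and an edge $e$ such that, with all initial weights equal to $1$,
\[
\mathbb P\Big(\limsup_n \frac{W_n(e)}n\le \mu\Big)>0\qquad\text{and}\qquad \mathbb P\Big(\liminf_n \frac{W_n(e)}n\ge 0.0032\Big)>0 .
\]
Hence there is no deterministic $c(e)$ with $W_n(e)/n\to c(e)$ almost surely, and the conjecture is false.
\end{theorem}

In this graph $F$ is a leaf at distance $2$ from $N$. Neither the unit initial weights nor the value $2$ is essential.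

\begin{theorem}\label{thm:robust}
\begin{itemize}
\item[(a)] Let $\mu\in(0,10^{-3}]$ and let $G,N,F,e$ be as constructed in the proof of Theorem~\ref{thm:main}. For every choice of positive initial weights,
\[
\mathbb P\Big(\limsup_n \frac{W_n(e)}n\le 1.0001\,\mu\Big)>0\qquad\text{and}\qquad \mathbb P\Big(\liminf_n \frac{W_n(e)}n\ge 0.0032\Big)>0 .
\]
\item[(b)] For every integer $d_0\ge2$ there is a counterexample to the conjecture (with unit initial weights) in which $F$ is a leaf and $\operatorname{dist}(N,F)=d_0$.
\end{itemize}
\end{theorem}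

Among graphs in which $F$ is a leaf, distance $2$ is optimal. Call a graph \emph{$2$-edge-connected} if it is connected and each of its edges lies on a cycle; a single vertex is allowed.

\begin{theorem}\label{thm:adjacent}
Let $G$ be finite, connected and simple, let $F$ be a leaf whose only neighbor is $N$, and let the initial weights be arbitrary positive numbers. Then $W_n(e)/n\to c_e$ almost surely for every $e$, with $c$ deterministic and independent of the initial weights. Let $H$ be the maximal $2$-edge-connected subgraph of $G\setminus F$ containing $N$ (possibly $H=\{N\}$). Then $c_{NF}=1$, $c_e\in(0,1)$ for $e\in E(H)$, and $c_e=0$ for all other $e$.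
\end{theorem}

We make no claim about almost sure convergence of $W_n/n$ to a random limit on the graphs of Theorem~\ref{thm:main}, nor about graphs in which $N$ is adjacent to $F$ but $F$ is not a leaf.

Section~\ref{sec:tools} expresses $p_e$ through effective conductances and shows that invariant regions of $p$ trap the process. Section~\ref{sec:graph} introduces the graph and explains why it has two such regions; the reason is the inequality $\sqrt3<2$. Sections~\ref{sec:on} and~\ref{sec:off} construct the regions, Section~\ref{sec:proofs} proves Theorems~\ref{thm:main} and~\ref{thm:robust}, and Section~\ref{sec:adjacent} proves Theorem~\ref{thm:adjacent}.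

\section{Crossing probabilities and trapping regions}\label{sec:tools}

In all graphs below $F$ is a leaf; its edge is called $g$. Every walk crosses $g$, so $Q_n:=W_n(g)=W_0(g)+n$ is deterministic. We normalize by it and put $X_n=W_n/Q_n$. Then $X_n(g)=1$, and since $Q_n/n\to1$ the sequences $X_n(e)$ and $W_n(e)/n$ have the same upper and lower limits. Let $\mathcal F_n$ be the $\sigma$-field generated by the first $n$ walks and $\chi_n(e)$ the indicator that the $n$-th walk crosses $e$. By homogeneity, $\mathbb E[\chi_{n+1}(e)\mid\mathcal F_n]=p_e(X_n)$.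

\subsection{Electrical networks}

We view weights as conductances. For a finite graph with conductances $x_f\ge0$, a vertex $v$ and a set $Z\not\ni v$ of vertices, the \emph{effective conductance} is
\begin{equation}\label{eq:dirichlet}
\mathcal C(v\leftrightarrow Z)=\min\Big\{\sum_{f=ww'}x_f\big(\phi(w)-\phi(w')\big)^2:\ \phi\in[0,1]^V,\ \phi(v)=1,\ \phi|_Z=0\Big\}.
\end{equation}
We write $\tau_Z$ for the hitting time of $Z$ and use the following standard facts.
\begin{itemize}
\item[(E1)] \emph{Rayleigh monotonicity.} $\mathcal C$ is nondecreasing in $x$. Deleting edges does not increase it, and identifying (``shorting'') vertices does not decrease it, since this restricts the admissible $\phi$.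
\item[(E2)] \emph{Series and parallel laws.} A path with conductances $x_1,\dots,x_k$ whose interior vertices have no other edges acts as one edge of conductance $(\sum x_i^{-1})^{-1}$; parallel conductances add.
\item[(E3)] For a connected network with positive conductances, the minimizer in \eqref{eq:dirichlet} is $\phi(w)=\mathbb P_w(\tau_v<\tau_Z)$. It is harmonic off $Z\cup\{v\}$, and $\mathcal C(v\leftrightarrow Z)$ equals the current $\sum x_{wz}\phi(w)$ entering $Z$, the sum being over edges $wz$ with $z\in Z$. Moreover, an excursion from $v$ hits $Z$ before returning to $v$ with probability $\mathcal C(v\leftrightarrow Z)/\sum_{f\ni v}x_f$.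
\item[(E4)] \emph{Cut vertices.} Let the network be the union of connected networks $H_1,H_2$ with positive conductances that share only the vertex $v$. For $Z_i\subset V(H_i)\setminus\{v\}$ and $C_i=\mathcal C_{H_i}(v\leftrightarrow Z_i)$,
\[
\mathbb P_v(\tau_{Z_1}<\tau_{Z_2})=\frac{C_1}{C_1+C_2},
\]
because the excursions from $v$ are independent, each stays in one $H_i$, and by (E3) each hits $Z_i$ with probability proportional to $C_i$.
\item[(E5)] \emph{Dangling parts.} In the setting of (E4), erasing from the walk its excursions into $H_2$ gives the walk on $H_1$: these excursions return to $v$ almost surely, and the next edge of $H_1$ taken from $v$ is chosen proportionally to its conductance.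
\end{itemize}

\subsection{Cutting an edge}

The event that an edge is crossed becomes a hitting event once the edge is cut. For $e=vv'\ne g$ let $G_e$ be $G$ with $e$ replaced by two pendant edges $v*'$ and $v'*''$, each of conductance $x_e$. Up to the first crossing of $e$ the walks on $G$ and on $G_e$ agree: crossing $e$ from $v$ corresponds to stepping to $*'$, crossing it from $v'$ to stepping to $*''$. Hence
\begin{equation}\label{eq:cut}
p_e(x)=\mathbb P_N^{G_e}(\tau_{\{*',*''\}}<\tau_F).
\end{equation}
With $p'=\mathbb P_N^{G_e}(\tau_{*'}<\tau_F)$ and $p''=\mathbb P_N^{G_e}(\tau_{*''}<\tau_F)$, the event in \eqref{eq:cut} is the union of the two events, so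
\begin{equation}\label{eq:sandwich}
\max(p',p'')\le p_e(x)\le p'+p''.
\end{equation}

\subsection{Trapping}

The regions that we use are boxes: upper bounds on some normalized weights and lower bounds on others. If $p$ maps such a box into a slightly smaller one, the process can leave only through a martingale fluctuation of order $n$. We recall the Azuma--Hoeffding inequality: if $(\Delta_n)_{n\ge n_0}$ is a martingale with $\Delta_{n_0}=0$ and increments bounded by $1$, then $\mathbb P(\Delta_n\ge t\mid\mathcal F_{n_0})\le e^{-t^2/(2(n-n_0))}$ for $t>0$.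

\begin{lemma}\label{lem:trap}
Let $I_+,I_-\subset E$, let $a_e>0$ for $e\in I_+$ and $b_e>0$ for $e\in I_-$, and let $\mathcal D\subset(0,\infty)^E$ be a set with $X_n\in\mathcal D$ for all $n\ge n_1$, where $n_1$ is deterministic. Put
\[
\mathcal K=\{x\in\mathcal D:\ x_e\le a_e\ (e\in I_+),\ x_e\ge b_e\ (e\in I_-)\}
\]
and assume that for some $\eta\in(0,1)$ and all $x\in\mathcal K$,
\begin{equation}\label{eq:inward}
p_e(x)\le(1-\eta)a_e\quad(e\in I_+),\qquad p_e(x)\ge(1+\eta)b_e\quad(e\in I_-).
\end{equation}
Then there are deterministic $\varepsilon_n\to0$ such that, for $n_0\ge n_1$, on the event that $X_{n_0}(e)\le(1-\eta)a_e$ on $I_+$ and $X_{n_0}(e)\ge(1+\eta)b_e$ on $I_-$,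
\[
\mathbb P\big(X_n\in\mathcal K\text{ for all }n\ge n_0\mid\mathcal F_{n_0}\big)\ge1-\varepsilon_{n_0}.
\]
\end{lemma}

\begin{proof}
Let $\tau=\inf\{n\ge n_0:X_n\notin\mathcal K\}$, which exceeds $n_0$ on the event considered, and let $\Delta_n(e)=\sum_{n_0\le k<n\wedge\tau}\big(\chi_{k+1}(e)-p_e(X_k)\big)$, a martingale with increments bounded by $1$. For $e\in I_+$ and $n\le\tau$, \eqref{eq:inward} gives
\[
W_n(e)\le(1-\eta)a_eQ_{n_0}+(1-\eta)a_e(n-n_0)+\Delta_n(e)=(1-\eta)a_eQ_n+\Delta_n(e).
\]
If $\tau=n$ and $W_n(e)>a_eQ_n$, then $\Delta_n(e)>\eta a_eQ_n\ge\eta a_en$, which has conditional probability at most $e^{-\eta^2a_e^2n/2}$. For $e\in I_-$ and $n\le\tau$ we have $W_n(e)\ge(1+\eta)b_eQ_n+\Delta_n(e)$, so $\tau=n$ and $W_n(e)<b_eQ_n$ force $-\Delta_n(e)>\eta b_en$, of conditional probability at most $e^{-\eta^2b_e^2n/2}$. Since $X_n\in\mathcal D$, these are the only ways to leave $\mathcal K$. Let $\varepsilon_{n_0}$ be the sum of these bounds over $e$ and $n>n_0$.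
\end{proof}

\begin{corollary}\label{cor:trap}
In Lemma~\ref{lem:trap}, assume also that $(1+\eta)b_e<1$ on $I_-$ and that some finite trajectory $\omega$ from $N$, stopped at $F$, crosses every edge of $I_-$ and no edge of $I_+$. Then $\mathbb P(X_n\in\mathcal K\text{ for all large }n)>0$.
\end{corollary}

\begin{proof}
For each $n_0$, with positive probability the first $n_0$ walks all equal $\omega$. Then $X_{n_0}(e)=(W_0(e)+n_0)/(W_0(g)+n_0)$ on $I_-$ and $X_{n_0}(e)=W_0(e)/(W_0(g)+n_0)$ on $I_+$. These values tend to $1$ and $0$, so for large $n_0$ the event in Lemma~\ref{lem:trap} holds and $\varepsilon_{n_0}<1$.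
\end{proof}

To treat unit and general initial weights together we fix $\xi\in[0,10^{-4}]$ and use the domain
\[
\mathcal D_\xi=\{x\in(0,1+\xi]^E:\ x_g=1\}.
\]
Since $X_n(e)\le(W_0(e)+n)/(W_0(g)+n)$, we have $X_n\in\mathcal D_0$ for all $n$ when the initial weights are $1$, and in general $X_n\in\mathcal D_\xi$ for $n\ge n_1$ when $\xi>0$. A reader interested in Theorem~\ref{thm:main} only may put $\xi=0$ everywhere.

\section{The graph and the mechanism}\label{sec:graph}

\subsection{How far weight penetrates a path}

The construction rests on one computation.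

\begin{example}\label{ex:stub}
Let a path with edges $e_1,\dots,e_\ell$ hang at $N$, attached to the rest of the graph only through $N$, and let $C$ be the effective conductance from $N$ to $F$ in the rest. The edge $e_j$ can first be crossed only from the side of $N$, so \eqref{eq:cut}, (E2) and (E4) give $p_{e_j}=r_j/(r_j+C)$ with $r_j^{-1}=\sum_{k\le j}x_k^{-1}$. Hold $C$ fixed and look for positive solutions of $x_j=p_{e_j}(x)$, that is, of $x_j^{-1}=1+C\sum_{k\le j}x_k^{-1}$. With $x_0=1$, subtracting consecutive equations gives $(1-C)x_j^{-1}=x_{j-1}^{-1}$, so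
\[
x_j=(1-C)^j .
\]
If the rest is a path of two edges from $N$ to $F$, both are crossed by every walk, $C=\frac12$ and $x_j=2^{-j}$. If the rest is the edge $NF$, then $C=1$ and there is no positive solution.

Now let the path hang at another vertex $B$, let $C_B$ be the conductance from $B$ to $F$ and $\varphi=\mathbb P_N(\tau_B<\tau_F)$. Then $p_{e_j}=\varphi r_j/(r_j+C_B)$, the equations read $\varphi x_j^{-1}=1+C_B\sum_{k\le j}x_k^{-1}$, and the same subtraction gives $x_j=\varphi\,(1-C_B/\varphi)^j$ when $C_B<\varphi$.
\end{example}

So weight enters a path from an end with a geometric decay whose ratio is set by the surroundings of that end. We now join $N$ to a vertex $B$ by many long paths, in such a way that the ratio at $B$ depends on whether the paths, taken together, conduct well.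

\subsection{The graph}

For integers $\ell\ge2$ and $M\ge1$, let $G$ have vertices $N,A,F,B,U_1,U_2$, edges $NA$, $g=AF$, $AU_1$, $AU_2$, $BU_1$, $BU_2$, and $M$ internally disjoint paths of length $\ell$ from $N$ to $B$; see Figure~\ref{fig:graph}. The edges of path $i$ are $e_{i,1},\dots,e_{i,\ell}$, numbered from $N$ to $B$, and $x_{i,j}$ is the weight of $e_{i,j}$. The graph is simple and connected, $F$ is a leaf, and $\operatorname{dist}(N,F)=2$. The $4$-cycle $AU_1BU_2$ is called the \emph{block}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]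
\coordinate (N) at (0,0); \coordinate (B) at (6,0); \coordinate (A) at (3,-1.8);
\coordinate (F) at (3,-2.8); \coordinate (U) at (4.2,-0.55); \coordinate (W) at (4.9,-1.35);
\foreach \h in {0.3,0.9,1.8}{
  \draw (N)--(1,\h)--(2,\h); \draw[dashed] (2,\h)--(4,\h); \draw (4,\h)--(5,\h)--(B);
  \foreach \s in {1,2,4,5}{\fill (\s,\h) circle (1.3pt);}}
\node at (3,1.45) {$\vdots$};
\draw (N)--(A)--(F); \draw (A)--(U)--(B)--(W)--(A);
\foreach \v in {N,B,A,F,U,W}{\fill (\v) circle (2pt);}
\node[left] at (N) {$N$}; \node[right] at (B) {$B$}; \node[below left] at (A) {$A$};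
\node[right] at (F) {$F$}; \node[left] at (U) {$U_1$}; \node[below right] at (W) {$U_2$};
\end{tikzpicture}
\caption{The counterexample. The nest $N$ is joined to $B$ by $M$ paths of length $\ell$ (top) and to $A$ by one edge; $A$ and $B$ are opposite vertices of a $4$-cycle; the food $F$ is a leaf at $A$. The edge with non-deterministic behavior is the last edge of a path, next to $B$.}
\label{fig:graph}
\end{figure}

Fix a path $i$ and weights $x$ with $x_g=1$. Let $G^{(i)}$ be $G$ without the edges and interior vertices of path $i$, and put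
\[
r_j=\Big(\sum_{k\le j}x_{i,k}^{-1}\Big)^{-1},\qquad s_j=\Big(\sum_{k\ge j}x_{i,k}^{-1}\Big)^{-1},\qquad \alpha=x_{NA},
\]
\[
C_N=\mathcal C_{G^{(i)}}(N\leftrightarrow F),\qquad C_B=\mathcal C_{G^{(i)}}(B\leftrightarrow F),\qquad \varphi=\mathbb P_N^{G^{(i)}}(\tau_B<\tau_F).
\]
Let $\Gamma$ be the sum of the conductances of all $M$ paths and $\Gamma'$ the same sum without path $i$.

\begin{lemma}\label{lem:path}
For $e=e_{i,j}$, with $*'$ on the side of $N$,
\begin{equation}\label{eq:pp}
p'=\frac{r_j}{r_j+C_N},\qquad p''=\varphi\,\frac{s_j}{s_j+C_B},\qquad \varphi=\frac{\alpha C_B+\Gamma'}{\alpha+\Gamma'}.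
\end{equation}
In particular
\begin{equation}\label{eq:phi}
\frac{\Gamma'}{\alpha+\Gamma'}\le\varphi\le C_B+\frac{\Gamma'}\alpha .
\end{equation}
\end{lemma}

\begin{proof}
In $G_e$ path $i$ becomes a stub attached only at $N$, of conductance $r_j$ from $N$ to its end $*'$, and a stub attached only at $B$, of conductance $s_j$ from $B$ to its end $*''$. For $p'$, erase the second stub by (E5) and apply (E4) at $N$. For $p''$, erase the first stub; the walk must reach $B$ before $F$, which has probability $\varphi$, and then (E4) applies at $B$.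

Let $\phi(w)=\mathbb P_w^{G^{(i)}}(\tau_B<\tau_F)$, so that $\varphi=\phi(N)$. By (E3) the current entering $F$ is $C_B$. It passes through $g$, of conductance $1$, so $\phi(A)=C_B$. By (E2) the remaining paths act as one edge $NB$ of conductance $\Gamma'$, and harmonicity at $N$ reads $\Gamma'(1-\varphi)=\alpha(\varphi-C_B)$.
\end{proof}

\subsection{Two self-consistent states}\label{sec:heur}

The following heuristic explains the choice of all constants below; it is not used in the proofs.

\emph{The OFF state: $\Gamma\ll1$.} Almost every walk crosses $NA$, so $\alpha\approx1$ and $C_N\approx\frac12$: weight enters each path from $N$ with ratio about $\frac12$. At the other end \eqref{eq:pp} gives $\varphi\approx C_B$, so the ratio $1-C_B/\varphi$ of Example~\ref{ex:stub} is about $0$ and almost no weight enters from $B$. The decay from $N$ runs over the whole length, a path has conductance of order $2^{-\ell}$, and the state is consistent if $M2^{-\ell}\ll1$.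

\emph{The ON state: $\Gamma\gg1$.} Now $N$ and $B$ are nearly shorted and $\varphi\approx1$. The conductance from $\{N,B\}$ to $A$ is at most $1+\frac12+\frac12=2$, so $C_N,C_B\le\frac23$, and weight enters from \emph{both} ends with ratio at least about $\frac13$. This is a faster decay than in the OFF state, but it runs over only half of the length. A path has conductance at least of order $3^{-\ell/2}$, and the state is consistent if $M3^{-\ell/2}\gg1$.

Both states are consistent when $3^{\ell/2}\ll M\ll2^\ell$, and this range is nonempty because $\sqrt3<2$. They are told apart by the last edge of a path. In the proof the ratios $\frac13$ and $\frac12$ become $\beta=0.32$ and $\lambda=0.53$, to leave the room required by \eqref{eq:inward}; one still has $\lambda<\sqrt\beta$. The interaction of the two ends of a path is controlled by \eqref{eq:sandwich}: the lower bound is used for ON and the upper bound for OFF.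

\section{The ON region}\label{sec:on}

Let $\beta=0.32$, $\gamma=0.01$ and $m=\lceil\ell/2\rceil$. The lower barrier decays geometrically from both ends:
\[
b_j=\gamma\beta^{\min(j,\ell+1-j)},\qquad \mathcal K_{\rm on}=\{x\in\mathcal D_\xi:\ x_{i,j}\ge b_j\text{ for all }i,j\}.
\]
The small prefactor $\gamma$ makes the term $r_j$ in the denominator of $r_j/(r_j+C_N)$ negligible.

\begin{proposition}\label{prop:on}
Assume
\begin{equation}\label{eq:condon}
(M-1)\,\frac{\gamma(1-\beta)}2\,\beta^m\ge10^4 .
\end{equation}
Then $p_{e_{i,j}}(x)\ge1.004\,b_j$ for all $x\in\mathcal K_{\rm on}$ and all $i,j$.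
\end{proposition}

\begin{proof}
Short $N$ with $B$ in $G^{(i)}$. The conductance from the merged vertex to $A$ is at most $(1+\xi)(1+\frac12+\frac12)$, and in series with $g$ this gives, by (E1),
\[
C_N,\,C_B\le\frac{2(1+\xi)}{1+2(1+\xi)}\le\frac23(1+\xi)\le0.66674 .
\]
The exponent $\min(k,\ell+1-k)$ equals $k$ for $k\le m$ and $\ell+1-k$ for $k>m$; it is at most $m$ and takes each value at most twice. Since $\sum_{k\le h}\beta^{-k}\le\beta^{-h}/(1-\beta)$, we get $\sum_kb_k^{-1}\le2\beta^{-m}/(\gamma(1-\beta))$, and \eqref{eq:condon} yields $\Gamma'\ge10^4$.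

Let $j\le m$. Then $r_j\ge(\sum_{k\le j}\gamma^{-1}\beta^{-k})^{-1}\ge(1-\beta)b_j$. As $r/(r+C)$ increases in $r$ and $(1-\beta)b_j\le\gamma$, \eqref{eq:sandwich} and \eqref{eq:pp} give
\[
p_{e_{i,j}}\ge p'\ge\frac{(1-\beta)b_j}{\gamma+0.66674}=\frac{0.68}{0.67674}\,b_j\ge1.0048\,b_j .
\]
Let $j>m$. Then $b_k=\gamma\beta^{\ell+1-k}$ for all $k\ge j$, so $s_j\ge(1-\beta)b_j$ and $s_j/(s_j+C_B)\ge1.0048\,b_j$ by the same computation. By \eqref{eq:phi}, $\varphi\ge10^4/(10^4+1+\xi)\ge0.9998$. Hence $p_{e_{i,j}}\ge p''\ge0.9998\cdot1.0048\,b_j\ge1.004\,b_j$.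
\end{proof}

Condition \eqref{eq:condon} enters only through $\varphi\approx1$, that is, only for the half of the path next to $B$.

\section{The OFF region}\label{sec:off}

Fix $\mu\in(0,10^{-3}]$ and put $\eta=\mu^2/10$, $\delta=\frac1{50}$ and $R=\frac{39}{19}$.

\subsection{The region and the edges off the paths}

We need upper barriers $a_j$ for the path edges. Since $r_j$ and $s_j$ depend on partial sums of resistances, it is best to describe a barrier by its normalized cumulative resistance. Let $0=t_0<t_1<\dots<t_\ell=1$, write $\sigma=t_1$, and put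
\[
a_j=\frac\sigma{t_j-t_{j-1}},\qquad a_j'=(1+\xi)a_j,\qquad\sigma'=(1+\xi)\sigma .
\]
Then $a_1=1$: the first edge of a path is not constrained. Let $\mathcal K_{\rm off}$ be the set of $x\in\mathcal D_\xi$ with
\[
x_{i,j}\le a_j'\ \ (j\ge2),\qquad x_{NA}\ge\tfrac{19}{20},\qquad x_{AU_1},x_{AU_2}\ge\delta,\qquad x_{BU_1},x_{BU_2}\ge\tfrac\delta4 .
\]
On $\mathcal K_{\rm off}$ we have $x_{i,k}^{-1}\ge(t_k-t_{k-1})/\sigma'$ for all $k$, including $k=1$ because $x_{i,1}\le1+\xi$. Summing,
\begin{equation}\label{eq:rs}
r_j\le\frac{\sigma'}{t_j},\qquad s_j\le\frac{\sigma'}{1-t_{j-1}},\qquad\Gamma'\le\Gamma\le M\sigma'.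
\end{equation}
The lower bound on $x_{NA}$ keeps $C_N$ near $\frac12$. The lower bounds on the block keep $C_B$ away from $0$, so that the additive error $\Gamma'/\alpha$ in \eqref{eq:phi} is small relative to $C_B$.

\begin{lemma}\label{lem:off}
Assume
\begin{equation}\label{eq:condoff}
M\sigma\le\frac{\mu^2}{2000}.
\end{equation}
Then for all $x\in\mathcal K_{\rm off}$:
\begin{itemize}
\item[(a)] $p_{e_{i,j}}(x)\le R\,r_j+(1+\eta)\dfrac{s_j}{1+s_j}$ for all $i,j$;
\item[(b)] $p_{NA}(x)\ge0.999$;
\item[(c)] $p_{AU_h}(x)\ge1.07\,\delta$ and $p_{BU_h}(x)\ge1.2\cdot\frac\delta4$ for $h=1,2$.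
\end{itemize}
\end{lemma}

\begin{proof}
(a) Keeping only the edges $NA$ and $g$ gives $C_N\ge\alpha/(1+\alpha)\ge\frac{19}{39}$, so $p'\le r_j/C_N\le Rr_j$. Shorting all vertices other than $F$ gives $C_B\le1$. The block has conductance at least $2(\frac1\delta+\frac4\delta)^{-1}=\frac1{125}$ between $B$ and $A$, so in series with $g$ we get $C_B\ge\frac1{126}$. By \eqref{eq:rs} and \eqref{eq:condoff},
\[
\frac{\Gamma'}{\alpha}\le126\cdot\frac{20}{19}(1+\xi)M\sigma\,C_B\le133\cdot\frac{\mu^2}{2000}\,C_B\le\eta\,C_B ,
\]
and \eqref{eq:phi} gives $\varphi\le(1+\eta)C_B$. The function $C\mapsto Cs/(C+s)$ is increasing and $C_B\le1$, so $p''\le(1+\eta)s_j/(1+s_j)$. Now use \eqref{eq:sandwich}.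

(b) Without the edge $NA$, every route from $N$ to $F$ passes through $B$. So a walk that never crosses $NA$ reaches $B$ along the paths before crossing $NA$. By (E4) at $N$, applied to the edge $NA$ and the union of the paths, this has probability $\Gamma/(\Gamma+\alpha)\le\frac{20}{19}M\sigma'\le10^{-3}$.

(c) Let $e$ be a block edge. The walk on $G_e$ from $N$ visits $A$ before $F$, so by \eqref{eq:cut}, the strong Markov property and (E4) at $A$,
\[
p_e\ge\mathbb P_A^{G_e}(\tau_{\{*',*''\}}<\tau_F)=\frac C{C+1},\qquad C=\mathcal C_{G_e\setminus F}(A\leftrightarrow\{*',*''\}),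
\]
and by (E1) $C$ is at least its value inside the cut block. By symmetry take $h=1$. For $e=AU_1$ there is a pendant edge at $A$ and the route $A,U_2,B,U_1,*''$, so $C\ge\delta+(\frac1\delta+\frac4\delta+\frac4\delta+\frac1\delta)^{-1}=1.1\,\delta=0.022$ and $p_e\ge1.1\,\delta/1.022\ge1.07\,\delta$. For $e=BU_1$ the routes are through $U_1$ and through $U_2,B$, so $C\ge(\frac1\delta+\frac4\delta)^{-1}+(\frac1\delta+\frac4\delta+\frac4\delta)^{-1}=\frac{14}{45}\delta$. As $\frac{14}{45}\delta<0.007$, we get $p_e\ge\frac{14}{45}\delta/1.007\ge1.2\cdot\frac\delta4$.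
\end{proof}

Part (c) is the reason for taking a cycle as the block: a cut cycle offers two routes from $A$ to the cut, and together they beat the barrier. For a single edge $AB$ the same bound would be $C\ge x_{AB}$, and $x_{AB}/(1+x_{AB})<x_{AB}$.

\subsection{The barrier}

Put $u=t_{j-1}$ and $v=t_j$. By Lemma~\ref{lem:off}(a), \eqref{eq:rs} and $s/(1+s)\le s$, the inequality $p_{e_{i,j}}\le(1-\eta)a_j'$ holds as soon as
\begin{equation}\label{eq:step}
(v-u)\Big[\frac R{v}+\frac{1+\eta}{1-u}\Big]\le1-\eta .
\end{equation}
The task is to climb from $t_1=\sigma$ to $t_\ell=1$ in as few steps as possible, since a longer path makes \eqref{eq:condon} harder to satisfy. For small $v$ the first term dominates and \eqref{eq:step} asks roughly for $u/v>1-\frac1R=\frac{20}{39}$; so $t_j$ may grow geometrically, by the factor $1/\lambda$. For $u$ near $1$ the second term dominates and asks roughly for $(v-u)/(1-u)<1$; so $1-t_j$ may shrink by a very small factor $\mu$ per step. A bounded number of cautious steps joins the two regimes. For the last edge, $v=1$, condition \eqref{eq:step}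 fails for every $u$. There we must use the nonlinear gain $s/(1+s)\approx s(1-s)$, which beats the loss $\eta$ only if $a_\ell$ is large compared with $\eta$. As $a_\ell=\sigma/(1-t_{\ell-1})$, the third regime has to continue until $1-t_j$ is comparable with $\sigma$.

Let $\lambda=0.53$, $\theta=0.98$, $t_*=\frac1{20}$, and let $J$ be the least integer with $D:=0.95\,\theta^J\le\mu/5$. For an integer $q\ge2$ put $\sigma=t_*\lambda^{q-1}$ and assume
\begin{equation}\label{eq:condq}
\sigma\le\frac{\mu^4}{30}.
\end{equation}
By minimality of $J$ we have $D>0.98\,\mu/5$, so $\sigma/D\le\mu$. Let $K\ge0$ be the largest integer with $\frac\sigma D\mu^{-K}\le\mu$; then $\frac\sigma D\mu^{-K}>\mu^2$. Put $\ell=q+J+K+1$ and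
\begin{align*}
&\text{phase 1:}&t_j&=t_*\lambda^{q-j},&&1\le j\le q,\\
&\text{phase 2:}&1-t_{q+h}&=0.95\,\theta^h,&&0\le h\le J,\\
&\text{phase 3:}&1-t_{q+J+k}&=D\mu^k,&&0\le k\le K,
\end{align*}
and $t_\ell=1$. The definitions agree at $j=q$ and $j=q+J$, we have $t_1=\sigma$, and
\begin{equation}\label{eq:last}
a_\ell=\frac\sigma D\mu^{-K}\in(\mu^2,\mu].
\end{equation}

\begin{proposition}\label{prop:off}
Assume \eqref{eq:condoff} and \eqref{eq:condq}, with $\ell$ and $(t_j)$ as above. Then $p_{e_{i,j}}(x)\le(1-\eta)a_j'$ for all $x\in\mathcal K_{\rm off}$, all $i$ and all $j\ge2$.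
\end{proposition}

\begin{proof}
For $2\le j\le\ell-1$ we verify \eqref{eq:step}; recall $\eta\le10^{-7}$.

\emph{Phase 1, $2\le j\le q$.} Here $u=\lambda v$ and $v\le\frac1{20}$, so $v/(1-\lambda v)\le0.05/0.9735\le0.0514$. The left side of \eqref{eq:step} is
\[
(1-\lambda)\Big[R+\frac{(1+\eta)v}{1-\lambda v}\Big]\le0.9648+0.47\cdot0.0514\,(1+\eta)<0.99 .
\]

\emph{Phase 2, $q<j\le q+J$.} With $d=1-u\le0.95$ we have $v-u=0.02\,d$ and $v\ge\frac1{20}$, so $Rd/v\le\frac{39}{19}\cdot19=39$. The left side is $0.02\,[Rd/v+1+\eta]\le0.02\,(40+\eta)<0.81$.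

\emph{Phase 3, $q+J<j\le q+J+K$.} With $d=1-u\le\mu/5$ we have $v-u=(1-\mu)d$ and $v\ge0.9998$, so $Rd/v\le0.412\,\mu$. The left side is
\[
(1-\mu)\Big[\frac{Rd}v+1+\eta\Big]\le1-\mu+0.412\,\mu+\eta\le1-0.58\,\mu .
\]
All three bounds are at most $1-\eta$.

\emph{The last edge, $j=\ell$.} Write $a=a_\ell'$; by \eqref{eq:last}, $\mu^2<a\le0.0011$. We have $r_\ell\le\sigma'$ and $s_\ell=x_{i,\ell}\le a$. By \eqref{eq:condq}, $R\sigma'\le2.06\,\mu^4/30\le\eta\mu^2\le\eta a$. Also $\frac1{1+a}=1-\frac a{1+a}\le1-0.998\,a\le1-0.998\,\mu^2$. Lemma~\ref{lem:off}(a) gives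
\[
\frac{p_{e_{i,\ell}}}a\le\eta+(1+\eta)(1-0.998\,\mu^2)\le1+2\eta-0.998\,\mu^2\le1-0.79\,\mu^2\le1-\eta.\qedhere
\]
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:robust}}\label{sec:proofs}

It remains to make the lower bound \eqref{eq:condon} and the upper bound \eqref{eq:condoff} on $M$ compatible. Only the $q$ edges of phase 1 make $\sigma$ small, whereas all $\ell$ edges count in \eqref{eq:condon}. The number $J$ depends on $\mu$ only, but $K$ grows linearly in $q$, with slope $\log(1/\lambda)/\log(1/\mu)$. This is where $\mu\le10^{-3}$ matters: it keeps the slope small enough not to destroy the inequality $\lambda<\sqrt\beta$.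

\begin{lemma}\label{lem:param}
Fix $\mu\in(0,10^{-3}]$ and put $M=\lceil\lambda^{-q/2}\beta^{-m/2}\rceil$, where $m=\lceil\ell/2\rceil$ and $\ell=q+J+K+1$. For all large $q$, conditions \eqref{eq:condon}, \eqref{eq:condoff} and \eqref{eq:condq} hold.
\end{lemma}

\begin{proof}
Condition \eqref{eq:condq} holds for large $q$. We claim that $\lambda^q\beta^{-m}\to0$ as $q\to\infty$. By \eqref{eq:last}, $\mu^K\ge\sigma/(D\mu)\ge\sigma$, so
\[
K\le\frac{\log20+(q-1)\log(1/\lambda)}{\log(1/\mu)}\le\kappa q+1,\qquad\kappa=\frac{\log(1/\lambda)}{\log(1/\mu)}\le\frac{0.6349}{6.9077}\le0.0920 .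
\]
Hence $m\le\frac{\ell+1}2\le\frac{(1+\kappa)q}2+\frac{J+3}2$. Since $\log(1/\lambda)>0.6348$ and $\log(1/\beta)<1.1395$,
\[
\log(\lambda^q\beta^{-m})\le q\Big(-0.6348+\frac{1.0920}2\cdot1.1395\Big)+O(1)\le-0.012\,q+O(1),
\]
which proves the claim. Consequently $M\sigma\le t_*\lambda^{-1}\big((\lambda^q\beta^{-m})^{1/2}+\lambda^q\big)\to0$ and $(M-1)\beta^m\ge(\lambda^q\beta^{-m})^{-1/2}-1\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:robust}(a)]
Take $G$ with $q,\ell,M$ as in Lemma~\ref{lem:param}; they depend on $\mu$ only. Let $e=e_{1,\ell}$. Take $\xi=0$ for unit initial weights and $\xi=10^{-4}$ for general ones, so that $X_n\in\mathcal D_\xi$ for $n\ge n_1$.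

\emph{ON.} By Proposition~\ref{prop:on}, \eqref{eq:inward} holds for $\mathcal K_{\rm on}$ with $I_+=\emptyset$, $I_-$ the set of path edges, and $0.004$ in the role of $\eta$. The trajectory that runs from $N$ along each path to $B$ and back in turn, and then goes $N,A,F$, crosses all path edges. By Corollary~\ref{cor:trap}, with positive probability $X_n(e)\ge b_\ell=\gamma\beta=0.0032$ for all large $n$.

\emph{OFF.} Let $I_+=\{e_{i,j}:j\ge2\}$ and let $I_-$ consist of $NA$ and the block edges. Proposition~\ref{prop:off} and Lemma~\ref{lem:off}(b),(c) give \eqref{eq:inward} for $\mathcal K_{\rm off}$ with $\eta=\mu^2/10$, since $0.999\ge(1+\eta)\frac{19}{20}$ and $1.07,\,1.2\ge1+\eta$. The trajectory $N,A,U_1,B,U_2,A,F$ crosses all edges of $I_-$ and no path edge. By Corollary~\ref{cor:trap} and \eqref{eq:last}, with positive probability $X_n(e)\le a_\ell'\le(1+\xi)\mu$ for all large $n$.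

Since $Q_n/n\to1$, both pairs of inequalities follow. As $\mu<0.0032$, no constant can be the almost sure limit of $W_n(e)/n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:robust}(b)]
Take $G$ from Theorem~\ref{thm:main}, attach to $N$ a path of $d_0-2$ new edges, and let its other end $N'$ be the nest. Then $F$ is a leaf and $\operatorname{dist}(N',F)=d_0$. A walk from $N'$ visits $N$ before $F$, and by (E5) erasing its excursions into the new path gives the walk on $G$ from $N$. So, given the past, the set of crossed edges of $G$ has a law that depends only on the weights on $E(G)$ and is the same as before. Hence $(W_n|_{E(G)})_n$ has the same law as the process on $G$.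
\end{proof}

\section{Food adjacent to the nest}\label{sec:adjacent}

We prove Theorem~\ref{thm:adjacent}. Now $g=NF$; let $E'=E\setminus\{g\}$, which we may assume nonempty, and regard $X_n$ as a point of $(0,\infty)^{E'}$. Inequalities between vectors are coordinatewise.

\subsection{A monotone map}

For $x\in[0,\infty)^{E'}$ and $e\in E'$ let $r_e(x)$ be the effective conductance from $N$ to $\{*',*''\}$ in $G_e\setminus F$. By \eqref{eq:dirichlet}, $r_e$ is a minimum of linear functions of $x$ with coefficients in $[0,2]$, so it is Lipschitz continuous, nondecreasing and homogeneous of degree $1$. It is positive when all coordinates of $x$ are positive, because $G\setminus F$ is connected. The nest is a cut vertex between $g$ and the rest, so \eqref{eq:cut} and (E4) give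
\begin{equation}\label{eq:prr}
p_e(x)=\frac{r_e(x)}{1+r_e(x)},
\end{equation}
and we use this formula to extend $p$ to $[0,\infty)^{E'}$. The map $p$ is continuous and nondecreasing. This is where the hypothesis on $F$ is used: the only alternative to crossing $e$ is the edge $g$, whose normalized weight is frozen at $1$. At distance $2$ monotonicity is lost already in Example~\ref{ex:stub}, where $r_j/(r_j+C)$ decreases when the weights on the route to $F$ increase.

As $p(\mathbf1)\le\mathbf1$ and $p$ is monotone, the iterates $p^k(\mathbf1)$ decrease to a vector $c$, which depends on $(G,N,F)$ only. By continuity $c=p(c)$, hence $c_e<1$ for all $e\in E'$. Let $S=\{e\in E':c_e>0\}$.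

\begin{example}\label{ex:triangle}
Let $G\setminus F$ be a triangle $NUU'$. By symmetry $c_{NU}=c_{NU'}=a$; let $c_{UU'}=b$. The series and parallel laws give $r_{NU}=a+\frac{ab}{a+2b}$ and $r_{UU'}=\frac{2ab}{a+b}$, and $c_e=p_e(c)$ means $r_e=c_e/(1-c_e)$. For positive $a,b$ the equation for $UU'$ reads $a+b=2a(1-b)$, so $b=a/(1+2a)$. The equation for $NU$ reads $\frac a{1-a}=\frac b{a+2b}=\frac1{3+2a}$, so $2a^2+4a-1=0$. Thus $a=\frac{\sqrt6}2-1\approx0.225$ and $b=\frac{4-\sqrt6}{10}\approx0.155$, and by Theorem~\ref{thm:adjacent} these are the limits. The vector $0$ is also a fixed point of $p$; excluding such smaller fixed points is the main difficulty of the proof.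
\end{example}

\subsection{The support of the limit}

\begin{lemma}\label{lem:support}
$S=E(H)$.
\end{lemma}

\begin{proof}
A \emph{bridge} of $G\setminus F$ is an edge on no cycle; deleting it disconnects the graph. Delete all bridges and let $H'$ be the component of $N$. An edge of $H'$ lies on a cycle, no edge of which is a bridge, so the cycle lies in $H'$; thus $H'$ is $2$-edge-connected. A $2$-edge-connected subgraph containing $N$ is connected and contains no bridge, so it lies in $H'$. Hence $H=H'$.

\emph{Edges outside $H$.} Let $f$ be a bridge, and let $\phi$ be $1$ on the component of $N$ in $(G\setminus F)-f$ and $0$ elsewhere, including at $*'$ and $*''$. In $G_f\setminus F$ this potential has energy $x_f$, so $r_f(x)\le x_f$; then $c_f\le c_f/(1+c_f)$ and $c_f=0$. If $e\ne f$ lies in the other component, the same potential has energy $x_f$ in $G_e\setminus F$, so $r_e(c)\le c_f=0$ and $c_e=0$. Finally, let $e\in E'\setminus E(H)$ be no bridge. Its endpoints are not in $H$, so a simple path from $N$ to an endpoint of $e$ contains a bridge $f$. The path crosses $f$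 once, so $e$ lies on the side of $f$ not containing $N$. Thus $S\subset E(H)$.

\emph{Edges of $H$.} We show that the fixed point $0$ is repelling on $H$: there is $v\in[0,\infty)^{E'}$, positive exactly on $E(H)$, with $r_e(v)>v_e$ for $e\in E(H)$. Given such a $v$, for small $s>0$ we have $sv\le\mathbf1$ and $p_e(sv)=sr_e(v)/(1+sr_e(v))\ge sv_e$ for all $e$. Then $sv\le p^k(sv)\le p^k(\mathbf1)$ for all $k$, so $c\ge sv$ and $E(H)\subset S$.

We build $v$ along an ear decomposition of $H$ (Whitney, Robbins), starting from $H_0=\{N\}$. If $H_i\ne H$, then by connectedness some edge of $H$ outside $H_i$ has an endpoint $w_0\in V(H_i)$. Follow a cycle of $H$ through this edge from $w_0$ until the first return to $V(H_i)$. This gives an \emph{ear} $w_0,w_1,\dots,w_n$ with new edges $f_j=w_{j-1}w_j$, new interior vertices, and $w_0,w_n\in V(H_i)$, possibly $w_0=w_n$. Let $H_{i+1}$ be $H_i$ with the ear added.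

Suppose $v$ is positive exactly on $E(H_i)$ with $r_e(v)>v_e$ there. Give the ear the weights $\varepsilon\omega_j$, where $\omega_j=1/(t_j-t_{j-1})$ and $0=t_0<\dots<t_n=1$, and call the new vector $v+\varepsilon\omega$. For $e\in E(H_i)$ the inequality persists by monotonicity. For $e=f_j$, homogeneity gives $r_e(v+\varepsilon\omega)/\varepsilon=r_e(v/\varepsilon+\omega)$. Let $\phi_\varepsilon$ be a minimizer for the right side. The potential equal to $1$ off $\{*',*''\}$ has energy $2\omega_j$, so $\sum_{ww'\in E(H_i)}v_{ww'}(\phi_\varepsilon(w)-\phi_\varepsilon(w'))^2\le2\varepsilon\omega_j$. As $H_i$ is connected and contains $N$, $\phi_\varepsilon\to1$ on $V(H_i)$ when $\varepsilon\to0$. The cut ear consists of a stub of resistance $t_j$ from $w_0$ to $*'$ and a stub of resistance $1-t_{j-1}$ from $w_n$ to $*''$, so its energy is at least $\phi_\varepsilon(w_0)^2/t_j+\phi_\varepsilon(w_n)^2/(1-t_{j-1})$. Therefore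
\[
\liminf_{\varepsilon\to0}\frac{r_{f_j}(v+\varepsilon\omega)}\varepsilon\ge\frac1{t_j}+\frac1{1-t_{j-1}} .
\]
Clearing denominators, the right side exceeds $\omega_j$ if and only if $(t_j-t_{j-1})^2>t_{j-1}(1-t_j)$. Choose $t_n=1$ and $t_{j-1}=t_j^2/4$ for $2\le j\le n$. For $j=1$ the right side of the condition is $0$. For $j\ge2$ we have $t_{j-1}\le t_j/4$, so the left side is at least $\frac9{16}t_j^2>\frac14t_j^2=t_{j-1}$. Hence a small $\varepsilon$ works for all $j$, and the induction is complete.
\end{proof}

\subsection{Convergence, given positivity}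

Let $\overline x$ and $\underline x$ be the coordinatewise upper and lower limits of $X_n$; they are random vectors with $0\le\underline x\le\overline x\le\mathbf1$. By the Azuma--Hoeffding inequality and the Borel--Cantelli lemma, $\frac1n\sum_{k<n}(\chi_{k+1}(e)-p_e(X_k))\to0$ almost surely, so $X_n(e)=o(1)+\frac1n\sum_{k<n}p_e(X_k)$. For $\varepsilon>0$ and large $k$ we have $(\underline x-\varepsilon\mathbf1)_+\le X_k\le\overline x+\varepsilon\mathbf1$. Monotonicity, and then continuity as $\varepsilon\to0$, give
\[
\overline x\le p(\overline x),\qquad\underline x\ge p(\underline x)\qquad\text{almost surely.}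
\]
Hence $\overline x\le p^k(\overline x)\le p^k(\mathbf1)$ for all $k$, and $\overline x\le c$. If $S=\emptyset$, the theorem is proved; let $S\ne\emptyset$.

Suppose $\underline x_e>0$ for all $e\in S$. Let $s=\min_{e\in S}\underline x_e/c_e\in(0,1]$ be attained at $e$, and let $r=r_e(c)$, which is positive because $c_e=r/(1+r)>0$. Then $\underline x\ge sc$, so
\[
\frac{sr}{1+r}=sc_e=\underline x_e\ge p_e(\underline x)\ge p_e(sc)=\frac{sr}{1+sr},
\]
which forces $s\ge1$. Thus $\underline x\ge c\ge\overline x$ and $X_n\to c$. Together with Lemma~\ref{lem:support} and $X_n(g)=1$, this proves Theorem~\ref{thm:adjacent} once we have the following.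

\subsection{The weights on $H$ grow linearly}

\begin{lemma}\label{lem:positive}
Almost surely, $\underline x_e>0$ for all $e\in S$.
\end{lemma}

The law of large numbers does not help here, since $\underline x=0$ satisfies $\underline x\ge p(\underline x)$. Put $s_n=\min_{e\in S}X_n(e)/c_e$. When $s_n$ is small, the edges that nearly attain the minimum are crossed with probability larger than their normalized weight by a fixed factor, so $1/s_n$ should decrease on average. The minimizing edge changes with $n$, so we replace $\max_e c_e/X_n(e)$ by an $\ell^k$ norm, which exceeds it by a factor of at most $|S|^{1/k}$, and take $k$ so large that this loss is smaller than the gain.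

\begin{proof}
\emph{The gain.} Let $\rho=\min_{e\in S}\frac{r_e(c)/2}{1+r_e(c)/2}\in(0,1)$. If $x\ge sc$ with $0<s\le\frac12$, then for $e\in S$ and $r=r_e(c)$,
\begin{equation}\label{eq:gain}
p_e(x)\ge\frac{sr}{1+sr}=sc_e\,\frac{1+r}{1+sr}\ge sc_e\,\frac{1+r}{1+r/2}\ge(1+\rho)sc_e .
\end{equation}
Since $c$ vanishes off $S$, the condition $x\ge sc$ involves only the edges of $S$.

\emph{All weights tend to infinity.} With $w_0=\min_eW_0(e)$ we have $X_n\ge w_0\mathbf1/Q_n$, so $p_e(X_n)\ge w_0r_e(\mathbf1)/(Q_n+w_0r_e(\mathbf1))$, which is not summable. L\'evy's conditional Borel--Cantelli lemma (events $\mathcal A_n\in\mathcal F_n$ occur infinitely often almost surely on $\{\sum_n\mathbb P(\mathcal A_{n+1}\mid\mathcal F_n)=\infty\}$) gives $W_n(e)\to\infty$ almost surely.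

\emph{The Lyapunov function.} Choose an integer $k\ge1$ with $(1+\rho)|S|^{-1/k}\ge1+\frac\rho2$, then $\zeta>0$ with $(1-\zeta)(1+\frac\rho2)\ge1+\frac\rho4$, then $L$ with $1-(1+\frac1w)^{-k}\ge(1-\zeta)\frac kw$ for $w\ge L$; such an $L$ exists because $w\big(1-(1+\frac1w)^{-k}\big)\to k$. Put
\[
z_n(e)=\frac{c_e}{W_n(e)},\qquad\Phi_n=\sum_{e\in S}z_n(e)^k,\qquad Y_n=Q_n^k\Phi_n=\sum_{e\in S}\Big(\frac{c_e}{X_n(e)}\Big)^k .
\]
Then $s_n=1/(Q_n\max_Sz_n)$ and $s_n^{-k}\le Y_n\le|S|s_n^{-k}$. In particular $Y_n\ge y_0:=|S|2^k$ implies $s_n\le\frac12$.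

Suppose $Y_n\ge y_0$ and $W_n\ge L$ on $S$. When $e$ is crossed, $z_n(e)^k$ is multiplied by $(1+1/W_n(e))^{-k}$. By \eqref{eq:gain} with $s=s_n$, $p_e(X_n)/W_n(e)\ge(1+\rho)z_n(e)/(Q_n\max_Sz_n)$. Therefore
\[
\mathbb E[\Phi_{n+1}\mid\mathcal F_n]\le\Phi_n-(1-\zeta)k\sum_{e\in S}z_n(e)^k\frac{p_e(X_n)}{W_n(e)}\le\Phi_n-(1-\zeta)k(1+\rho)\frac{\sum_Sz_n^{k+1}}{Q_n\max_Sz_n}.
\]
The power mean inequality gives $\sum_Sz_n^{k+1}\ge|S|^{-1/k}\Phi_n^{1+1/k}$, and $\max_Sz_n\le\Phi_n^{1/k}$. By the choice of $k$ and $\zeta$,
\[
\mathbb E[\Phi_{n+1}\mid\mathcal F_n]\le\Phi_n\Big(1-\frac{(1+\rho/4)k}{Q_n}\Big)\le\Phi_n\,e^{-(1+\rho/4)k/Q_n}.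
\]
Since $(Q_{n+1}/Q_n)^k\le e^{k/Q_n}$, we conclude that
\begin{equation}\label{eq:super}
\mathbb E[Y_{n+1}\mid\mathcal F_n]\le Y_n\quad\text{whenever }Y_n\ge y_0\text{ and }W_n\ge L\text{ on }S.
\end{equation}
This controls $Y_n$ only while it is large, so we distinguish two events.

\emph{The event that $Y_n\ge y_0$ for all large $n$.} Fix $n'$, let $\mathcal A=\{W_{n'}\ge L\text{ on }S\}$ and $\tau=\inf\{n\ge n':Y_n<y_0\}$. Weights never decrease and each $Y_n$ is bounded by a constant, so by \eqref{eq:super} the process $(\mathbf1_{\mathcal A}Y_{n\wedge\tau})_{n\ge n'}$ is a nonnegative supermartingale; it converges almost surely. So $(Y_n)$ is almost surely bounded on $\mathcal A\cap\{\tau=\infty\}$. Since $W_n\to\infty$, the union of these events over $n'$ covers the event considered up to a null set. There $s_n\ge Y_n^{-1/k}$ is bounded away from $0$.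

\emph{The event that $Y_n<y_0$ infinitely often.} Let $s'=\frac14|S|^{-1/k}\le\frac14$. If $Y_n<y_0$, then $s_n\ge Y_n^{-1/k}>2s'$, so $X_n\ge(1+\rho)s'c$ on $S$. By \eqref{eq:gain}, Lemma~\ref{lem:trap} applies with $I_+=\emptyset$, $I_-=S$, $b_e=s'c_e$, $\eta=\rho$ and $\mathcal D$ the set of all positive vectors with $x_g=1$. So the event $\mathcal B=\{\liminf_js_j\ge s'\}$ satisfies $\mathbb P(\mathcal B\mid\mathcal F_n)\ge1-\varepsilon_n\ge\frac12$ for infinitely many $n$. By L\'evy's $0$--$1$ law, $\mathbb P(\mathcal B\mid\mathcal F_n)\to\mathbf1_{\mathcal B}$ almost surely, so $\mathcal B$ holds almost surely on the event considered.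

In both cases $\liminf_ns_n>0$, which is the claim.
\end{proof}

\begin{thebibliography}{1}

\bibitem{report}
\emph{MATRIX-MFO Tandem Workshop: Stochastic Reinforcement Processes and Graphs},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 4033/\allowbreak OWR\_2023\_12.pdf?\allowbreak sequence=4\&\allowbreak isAllowed=y}

\end{thebibliography}
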